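\title{Transversal matroids are not definable in monadic second-order logic}

\begin{abstract}
We show that no sentence of the monadic second-order logic of matroids is true on exactly the transversal matroids. This remains so inside the class of sparse paving matroids, and also when the logic is enriched by arbitrary predicates that depend only on cardinalities and ranks. For a sparse paving matroid, being transversal forces the number of circuit-hyperplanes to be at most the rank. We construct highly symmetric sparse paving matroids for which this count is the only condition, and we translate a sentence, evaluated on them, into a constant-depth circuit of quasipolynomial size. Such circuits cannot count. By duality the result also holds for strict gammoids. In the positive direction, for each fixed $m$ the matroids with a transversal presentation by at most $m$ distinct sets, with arbitrary multiplicities, are definable.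
\end{abstract}

\section{The question and the results}

All matroids are finite. Let $M$ be a matroid on a ground set $E$ with rank function $r$; we also write $r$ for the rank $r(E)$ of $M$ when no confusion can arise. For a set $X$ and an element $e$ we write $X+e$ and $X-e$ for $X\cup\{e\}$ and $X-\{e\}$. The \emph{monadic second-order (MSO) logic of matroids} has variables for elements of $E$ and for subsets of $E$. Its atomic formulas are equality of elements, membership $x\in X$, and $\mathrm{indep}(X)$, which says that $X$ is independent in $M$. Formulas are built with the logical connectives and with quantifiers over both kinds of variables. A property of matroids is \emph{MSO-definable} if some MSO sentence $\varphi$ is true on a matroid $M$ (written $M\models\varphi$) exactly when $M$ has the property.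

A matroid $M$ on $E$ is \emph{transversal} if there is a finite family $(A_j)_{j\in J}$ of subsets of $E$, with repetitions allowed, whose partial transversals are exactly the independent sets of $M$. Here a \emph{partial transversal} is a set of elements that can be matched to distinct indices, each element $e$ to an index $j$ with $e\in A_j$. Such a family is a \emph{presentation} of $M$. The following question is asked in \cite{MSOprops}.

\medskip
\noindent\textbf{Question.} Is the property of being a transversal matroid MSO-definable?
\medskip

A presentation of a matroid of rank $r$ has at least $r$ members, whereas a sentence has a fixed number of quantifiers. One cannot simply write ``there is a presentation'', and this suggests the answer no. It is far from a proof, since a property may have a definition that looks nothing like its original description. For instance, it is known that there is an MSO sentence that is true exactly on the binary transversal matroids, that is, the transversal matroids that are representable over $GF(2)$. Theorem~\ref{thm:D} and Remark~\ref{rem:disjoint} below give further classes in which transversality \emph{can} be expressed, in the second case by comparing an unbounded number with the rank. Still, the answer is no.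

To state it in full we need two definitions. A matroid $M$ of rank $r$ is \emph{sparse paving} if every $r$-element subset of $E$ is a basis or a \emph{circuit-hyperplane}, that is, a set that is both a circuit and a hyperplane. A \emph{rank predicate} is a predicate $P(X_1,\dots,X_k)$ on sets whose truth value, over all matroids, is a function only of $|E|$ and of the cardinalities and ranks of the Boolean combinations of $X_1,\dots,X_k$; the sets $\emptyset$ and $E$ count among the Boolean combinations. Examples are $\mathrm{indep}(X)$ (that is, $|X|=r(X)$), $X\subseteq Y$ (that is, $|X-Y|=0$), ``$X$ is a singleton'', $|X|=|Y|$, $r(X)\le r(Y)$, and modular counting such as ``$|X|$ is even''. \emph{Extended MSO} is MSO with arbitrary rank predicates as additional atomic formulas.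

\begin{theorem}\label{thm:A}
There is no MSO sentence that is true on exactly the transversal matroids. Moreover, there is no MSO sentence $\varphi$ such that, for every sparse paving matroid $M$, $M\models\varphi$ if and only if $M$ is transversal.
\end{theorem}

\begin{theorem}\label{thm:B}
Theorem~\ref{thm:A} remains true for extended MSO. It also remains true, for extended MSO, with ``strict gammoid'' in place of ``transversal matroid''.
\end{theorem}

Recall that a \emph{strict gammoid} is given by a directed graph on the vertex set $E$ and a set $B_0\subseteq E$; its independent sets are the sets that can be linked into $B_0$ by pairwise vertex-disjoint directed paths, where a path may consist of a single vertex. The only fact we need is the theorem of Ingleton and Piff \cite{IngletonPiff} that the strict gammoids are exactly the duals of the transversal matroids.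

The \emph{quantifier rank} of a formula is the maximal nesting depth of its quantifiers, of both kinds.

\begin{theorem}\label{thm:C}
Fix finitely many rank predicates and $q\ge0$. There are two sparse paving matroids on the same ground set and with the same rank, one transversal and one not, that satisfy the same sentences of quantifier rank at most $q$ of MSO with these predicates.
\end{theorem}

\begin{theorem}\label{thm:D}
For each fixed $m$ there is an MSO sentence that is true exactly on the matroids having a transversal presentation with at most $m$ distinct sets, where arbitrary multiplicities are allowed. In particular, transversality is MSO-definable among the matroids of rank at most $m$.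
\end{theorem}

\paragraph{Idea of the proof of non-definability.}
A transversal sparse paving matroid of rank $r$ has at most $r$ circuit-hyperplanes (Section~\ref{sec:count}). We build sparse paving matroids with $N$ potential circuit-hyperplanes, where $r$ is about $N/2$, each of which can be switched on or off independently, so that the matroid is transversal if and only if at most $r$ of them are on (Section~\ref{sec:construction}). A sentence deciding transversality would thus decide whether at most about half of $N$ bits are equal to $1$. The ground set has $3r\ge 3N/2$ elements, but it consists of only $O(\log N)$ blocks of mutually interchangeable elements, so there are few tuples of subsets up to symmetry. This turns a fixed sentence into a circuit of constant depth and of size $2^{O(\log^2N)}$ in the $N$ bits (Section~\ref{sec:circuits}). The known lower bounds for parity exclude such a circuit (Section~\ref{sec:parity}).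

\section{Two facts about presentations}\label{sec:pres}

A presentation $(A_j)_{j\in J}$ is a bipartite graph with sides $E$ and $J$, in which $e$ is adjacent to $j$ if $e\in A_j$. The independent sets are the sets $X\subseteq E$ that are covered by some matching. For $Y\subseteq E$ put $N(Y)=\{j\in J: A_j\cap Y\neq\emptyset\}$. We use three standard facts.
\begin{itemize}
\item \emph{Hall's theorem}: $X$ is covered by a matching if and only if $|N(Y)|\ge|Y|$ for all $Y\subseteq X$.
\item \emph{Ore's deficiency formula}: the largest number of elements of $X$ covered by a matching is $\min_{Y\subseteq X}\bigl(|N(Y)|+|X-Y|\bigr)$.
\item \emph{The Mendelsohn--Dulmage theorem}: if one matching covers $X\subseteq E$ and another covers $J_0\subseteq J$, then some matching covers $X\cup J_0$.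
\end{itemize}

\begin{lemma}\label{lem:rsets}
Let $(A_j)_{j\in J}$ present $M$ and let $r=r(M)$. Then some $r$ members of the family already present $M$.
\end{lemma}

\begin{proof}
Match a basis onto a set $J_0\subseteq J$ with $|J_0|=r$. Let $X$ be independent. By Mendelsohn--Dulmage there is a matching covering $X\cup J_0$. The elements that it covers form an independent set, so it has at most $r=|J_0|$ edges. Hence it uses exactly the indices in $J_0$, and $X$ is matched into $J_0$. Conversely, partial transversals of $(A_j)_{j\in J_0}$ are partial transversals of the whole family, hence independent.
\end{proof}

A set $X$ is \emph{cyclic} if it is a union of circuits; equivalently, $M|X$ has no coloop, that is, no $x\in X$ with $r(X-x)<r(X)$.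

\begin{lemma}\label{lem:cyclic}
Let $(A_j)_{j\in J}$ present $M$. If $X$ is cyclic, then $|N(X)|=r(X)$. In particular, a circuit $C$ meets exactly $|C|-1$ of the sets $A_j$.
\end{lemma}

\begin{proof}
By Ore's formula choose $Y\subseteq X$ with $r(X)=|N(Y)|+|X-Y|$. If there were an element $x\in X-Y$, the same formula for $X-x$ would give $r(X-x)\le|N(Y)|+|X-Y|-1<r(X)$, and $x$ would be a coloop of $M|X$. Hence $Y=X$.
\end{proof}

\section{Transversality as a count of circuit-hyperplanes}\label{sec:count}

\begin{example}\label{ex:rank2}
Let $E$ be the disjoint union of three pairs $W_1,W_2,W_3$, and let $\mathcal T\subseteq\{1,2,3\}$. Let $M_{\mathcal T}$ be the rank-$2$ matroid whose bases are all $2$-subsets of $E$ except the pairs $W_u$ with $u\in\mathcal T$; these are then parallel pairs.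

If $\mathcal T=\{1,2\}$, then $(E-W_1,\,E-W_2)$ is a presentation. Indeed, neither $W_1$ nor $W_2$ is a transversal, since each is disjoint from one of the two sets. Each element of $W_3$ lies in both sets and every other element lies in one of them, so any pair containing an element of $W_3$ is a transversal. Finally, for $a\in W_1$ and $b\in W_2$, match $a$ to $E-W_2$ and $b$ to $E-W_1$. The other two-element $\mathcal T$ are symmetric. For $|\mathcal T|\le1$, use the sets $E-W_u$ with $u\in\mathcal T$ and fill up with copies of $E$ to two members.

If $\mathcal T=\{1,2,3\}$, then $M_{\mathcal T}$ is not transversal. Otherwise it has a presentation $(A_1,A_2)$ by Lemma~\ref{lem:rsets}. Each $W_u$ is a circuit with two elements, so by Lemma~\ref{lem:cyclic} it meets exactly one of the two sets and is disjoint from the other. By the pigeonhole principle two of the pairs, say $W_1$ and $W_2$, are disjoint from the same set, say $A_1$. For $a\in W_1$ and $b\in W_2$ the set $\{a,b\}$ is a basis, so one of its elements is matched to $A_1$, a contradiction.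

So $M_{\mathcal T}$ is transversal if and only if $|\mathcal T|\le 2$, the rank.
\end{example}

In general, each circuit-hyperplane occupies a member of the presentation for itself. This gives an exact criterion.

\begin{lemma}\label{lem:criterion}
Let $M$ be a sparse paving matroid of rank $r$ and let $\mathcal H$ be the set of its circuit-hyperplanes. Then $M$ is transversal if and only if
\begin{equation}\label{eq:criterion}
\#\{F\in\mathcal H: Y\subseteq F\}\le r-|Y|\qquad\text{for every independent set }Y .
\end{equation}
In particular, if $M$ is transversal, then $|\mathcal H|\le r$.
\end{lemma}

\begin{proof}
A circuit-hyperplane is a circuit of rank $r-1$, so it has $r$ elements.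

Let $M$ be transversal. By Lemma~\ref{lem:rsets} it has a presentation $(A_1,\dots,A_r)$. By Lemma~\ref{lem:cyclic} each $F\in\mathcal H$ meets exactly $r-1$ of the sets, so it is disjoint from exactly one, $A_{i(F)}$. We claim that $F\mapsto i(F)$ is injective. Suppose $i(F)=i(F')=i$ with $F\ne F'$. Choose $x\in F$ and $y\in F'-F$; such a $y$ exists because $|F|=|F'|$. Since $F$ is a circuit, $F-x$ is independent and spans $F$; since $F$ is a hyperplane, $y$ is not in the span of $F-x$. So $F-x+y$ is a basis. It is matched onto all $r$ sets and hence meets $A_i$, but it is contained in $F\cup F'$, which is disjoint from $A_i$. This contradiction proves the claim. Now let $Y$ be independent. The sets $A_{i(F)}$ with $Y\subseteq F\in\mathcal H$ are disjoint from $Y$, and their indices are distinct. So $Y$ is matched into the other $r-\#\{F\in\mathcal H:Y\subseteq F\}$ sets, which gives \eqref{eq:criterion}. For $Y=\emptyset$ it says $|\mathcal H|\le r$.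

Conversely, assume \eqref{eq:criterion}; in particular $|\mathcal H|\le r$. Let $\mathcal A$ consist of the sets $E-F$ with $F\in\mathcal H$ and of $r-|\mathcal H|$ copies of $E$; it has $r$ members. A set $Y$ is disjoint from the member $E-F$ exactly when $Y\subseteq F$, and a nonempty $Y$ meets every copy of $E$. So for $Y\neq\emptyset$,
\[
|N(Y)|=r-\#\{F\in\mathcal H:Y\subseteq F\}.
\]
If $B$ is a basis, then every $Y\subseteq B$ is independent, and \eqref{eq:criterion} for the nonempty $Y\subseteq B$ is precisely Hall's condition for $B$. So bases, and hence all independent sets, are partial transversals of $\mathcal A$. Conversely, let $Y$ be a partial transversal; then $|Y|\le r$. If $|Y|=r$, then $Y\notin\mathcal H$, because $F\in\mathcal H$ misses the member $E-F$ and meets at most $r-1$ members; so $Y$ is a basis. If $|Y|<r$, then $Y$ is a proper subset of an $r$-set, which is a basis or a circuit, so $Y$ is independent. Hence $\mathcal A$ presents $M$.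
\end{proof}

We would like to show that no sentence can compare $|\mathcal H|$ with $r$. Simply enlarging Example~\ref{ex:rank2} does not work.

\begin{remark}[Disjoint circuit-hyperplanes are too easy]\label{rem:disjoint}
Let $M$ be sparse paving of rank $r\ge2$ with pairwise disjoint circuit-hyperplanes. A nonempty independent $Y$ lies in at most one of them, and if it lies in one, then $|Y|\le r-1$. So by Lemma~\ref{lem:criterion}, $M$ is transversal if and only if $|\mathcal H|\le r$. For these matroids this is expressed by the MSO sentence ``every set $Z$ that is contained in the union of the circuit-hyperplanes and meets each of them in exactly one element is independent''. Indeed, such sets $Z$ exist, each has $|\mathcal H|$ elements and, as $r\ge2$, is not itself a circuit-hyperplane. So $Z$ is independent if and only if $|\mathcal H|\le r$.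
\end{remark}

The trouble is that disjoint circuit-hyperplanes can be represented by elements, and sets of elements can be measured by the rank. To prevent this we let the circuit-hyperplanes overlap heavily: all $N$ potential ones will be built from only $O(\log N)$ blocks. Then \eqref{eq:criterion} must be rechecked for small $Y$, which lie in many circuit-hyperplanes. The parameters below are chosen so that the only binding condition is the one for $Y=\emptyset$.

\section{The construction}\label{sec:construction}

Let $t\ge1$, let $V=\{1,\dots,3t\}$, and let $\mathcal U$ be the set of all $t$-subsets of $V$. Put
\[
N=|\mathcal U|=\binom{3t}{t},\qquad c=\Bigl\lceil \frac{N}{2t}\Bigr\rceil,\qquad r=tc .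
\]
Then
\begin{equation}\label{eq:params}
N=\prod_{i=0}^{t-1}\frac{3t-i}{t-i}\ge3^t,\qquad N\le 2^{3t},\qquad \frac N2\le r<\frac N2+t,\qquad c\ge2,
\end{equation}
the last because $N/(2t)\ge3^t/(2t)>1$.

Replace each $u\in V$ by a block of $c$ elements. That is, let $E=V\times\{1,\dots,c\}$, so that $|E|=3tc=3r$, and put
\[
W_u=\{u\}\times\{1,\dots,c\}\quad(u\in V),\qquad F_T=\bigcup_{u\in T}W_u\quad(T\in\mathcal U).
\]
The $N$ sets $F_T$ are distinct and have $r$ elements each. For $T\ne T'$ we have $|F_T\cap F_{T'}|\le(t-1)c=r-c\le r-2$. Hence:

\medskip
\noindent$(*)$ \emph{two distinct $r$-sets meeting in $r-1$ elements are not both of the form $F_T$.}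
\medskip

For $\mathcal T\subseteq\mathcal U$, let $M_{\mathcal T}$ have as bases all $r$-subsets of $E$ except the sets $F_T$ with $T\in\mathcal T$. The next lemma shows that this is a matroid. For $t=1$, with $u$ identified with $\{u\}$, it is the matroid of Example~\ref{ex:rank2}.

\begin{lemma}\label{lem:MT}
$M_{\mathcal T}$ is a sparse paving matroid of rank $r$, and its circuit-hyperplanes are the sets $F_T$ with $T\in\mathcal T$. For all $Z\subseteq E$,
\begin{equation}\label{eq:rank}
r_{M_{\mathcal T}}(Z)=
\begin{cases}
r-1 & \text{if }Z=F_T\text{ with }T\in\mathcal T,\\
\min(|Z|,r) & \text{otherwise.}
\end{cases}
\end{equation}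
\end{lemma}

\begin{proof}
If $S$ is an $(r-1)$-set and $y,y'\notin S$ are distinct, then by $(*)$ at least one of $S+y$, $S+y'$ is a basis. Since $|E|=3r$, such $y,y'$ exist for every $S$, so bases exist. For basis exchange, let $B_1,B_2$ be bases and $x\in B_1-B_2$. If $B_2-B_1=\{y\}$, then $B_1-x+y=B_2$. Otherwise $B_2-B_1$ contains two distinct elements $y,y'$, and one of $B_1-x+y$, $B_1-x+y'$ is a basis. So $M_{\mathcal T}$ is a matroid.

Every set with fewer than $r$ elements extends to an $(r-1)$-set and hence to a basis, so it is independent. A set $Z$ with more than $r$ elements contains an $(r-1)$-set $S$ together with two further elements, so it contains a basis. An $r$-set is independent unless it is some $F_T$ with $T\in\mathcal T$, and then its rank is $r-1$. This is \eqref{eq:rank}. For $T\in\mathcal T$ the set $F_T$ is a circuit, because its proper subsets are independent. It is a hyperplane, because it has rank $r-1$ and every set properly containing it has rank $r$. All other $r$-sets are bases.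
\end{proof}

\begin{proposition}\label{prop:threshold}
For $t\ge3$ and $\mathcal T\subseteq\mathcal U$, the matroid $M_{\mathcal T}$ is transversal if and only if $|\mathcal T|\le r$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:MT} we may apply Lemma~\ref{lem:criterion} with $\mathcal H=\{F_T:T\in\mathcal T\}$, and $|\mathcal H|=|\mathcal T|$. So transversality implies $|\mathcal T|\le r$. Conversely, let $|\mathcal T|\le r$; this is \eqref{eq:criterion} for $Y=\emptyset$. Let $Y\ne\emptyset$ be independent, let $U=\{u\in V:Y\cap W_u\neq\emptyset\}$ be the set of blocks that it meets, and let $k=|U|\ge1$. Since $Y\subseteq F_T$ if and only if $U\subseteq T$, we have to show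
\[
\#\{T\in\mathcal T:U\subseteq T\}\le r-|Y| .
\]

\emph{Case $k>t$.} The left side is $0$, and $|Y|\le r$.

\emph{Case $k=t$.} If $U\notin\mathcal T$, the left side is again $0$. If $U\in\mathcal T$, it is $1$. Then $Y\subseteq F_U$, and $Y\ne F_U$ because $Y$ is independent, so $|Y|\le r-1$.

\emph{Case $1\le k\le t-1$.} Now $|Y|\le kc$, so $r-|Y|\ge(t-k)c\ge\frac N2\bigl(1-\frac kt\bigr)$. On the other side,
\[
\#\{T\in\mathcal T:U\subseteq T\}\le\binom{3t-k}{t-k}=N\prod_{i=0}^{k-1}\frac{t-i}{3t-i}\le N\,3^{-k}.
\]
So it suffices that $3^{-k}\le\frac12\bigl(1-\frac kt\bigr)$. The left side is a convex function of $k$ and the right side is affine, so it is enough to check $k=1$ and $k=t-1$. For $k=1$ the inequality is $\frac13\le\frac12\bigl(1-\frac1t\bigr)$, which holds for $t\ge3$. For $k=t-1$ it is $3^{-(t-1)}\le\frac1{2t}$, that is, $2t\le3^{t-1}$. This holds for $t=3$, and for larger $t$ by induction, since $3^t\ge3\cdot2t\ge2(t+1)$.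
\end{proof}

\begin{remark}
The condition $t\ge3$ cannot be dropped. For $t=2$ we have $N=15$, $c=4$, $r=8$. Let $\mathcal T$ consist of the five pairs containing a fixed $u\in V$. Then $|\mathcal T|=5\le r$. But the independent set $Y=W_u$ lies in five circuit-hyperplanes, while $r-|Y|=4$, so $M_{\mathcal T}$ is not transversal.
\end{remark}

\section{From sentences to circuits}\label{sec:circuits}

Introduce a Boolean variable $x_T$ for each $T\in\mathcal U$, and let an assignment $x$ correspond to the family $\mathcal T=\{T:x_T=1\}$. We want to compute the truth value of a sentence on $M_{\mathcal T}$ by a circuit in the $N$ variables $x_T$. Our circuits consist of AND and OR gates of unbounded fan-in; their inputs are literals $x_T,\neg x_T$ and constants. The \emph{size} is the number of gates, and the \emph{depth} is the largest number of gates on a path.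

The obvious translation turns $\exists X$ into an OR, and $\forall X$ into an AND, over all subsets $X$ of $E$. There are $2^{3r}\ge2^{3N/2}$ subsets, so the resulting circuits are useless: every function of $N$ variables has a depth-$2$ circuit with at most $2^N+1$ gates. We save by symmetry. The group
\[
\Gamma=\prod_{u\in V}\mathrm{Sym}(W_u)
\]
acts on $E$ and fixes every $F_T$ as a set, so it acts by automorphisms on \emph{every} $M_{\mathcal T}$. Hence the truth value of a formula at a tuple of subsets of $E$ depends only on the $\Gamma$-orbit of the tuple, and orbits are described by very few numbers.

For illustration take $t=1$, as in Example~\ref{ex:rank2}. The orbit of a set $X$ is given by the vector $(a_1,a_2,a_3)\in\{0,1,2\}^3$ with $a_u=|X\cap W_u|$, so there are $27$ orbits instead of $64$ sets. Write $x_u$ for $x_{\{u\}}$. At the vector $a$ the formula $\mathrm{indep}(X)$ has the value $1$ if $a_1+a_2+a_3\le1$, and $0$ if $a_1+a_2+a_3\ge3$. If the sum is $2$, the value is $1$, except at the three vectors describing $W_1,W_2,W_3$, where it is $\neg x_1,\neg x_2,\neg x_3$, respectively. Thus the sentence $\exists X\,\bigl(|X|=r(E)\wedge\neg\,\mathrm{indep}(X)\bigr)$ becomes an OR over $27$ orbits, which simplifies to $x_1\vee x_2\vee x_3$. The general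 translation is no harder.

\begin{proposition}\label{prop:circuit}
For each extended MSO sentence $\varphi$ there are $D$ and $K$, depending only on $\varphi$, such that for every $t\ge3$ there is a circuit of depth at most $D$ with at most $2^{Kt^2}$ gates that outputs $1$ on $x$ if and only if $M_{\mathcal T}\models\varphi$.
\end{proposition}

\begin{proof}
\emph{Normal form.} Write $\varphi$ with the connectives $\wedge,\vee,\neg$ only. Replace element variables by set variables restricted to singletons: $\exists x\,\psi$ becomes $\exists X(X\text{ is a singleton}\wedge\psi)$, $\forall x\,\psi$ becomes $\forall X(X\text{ is not a singleton}\vee\psi)$, and both $x\in Y$ and $x=y$ become $X\subseteq Y$. Then push negations down to the atomic formulas. Now $\varphi$ has only set variables, and its atomic formulas are rank predicates. We may assume that distinct quantifiers bind distinct variables. Let $q$ be the number of variables, $k$ the largest arity of an atomic formula, and $L$ the number of occurrences of subformulas of $\varphi$.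

\emph{Orbits.} The $\Gamma$-orbit of an $l$-tuple $(S_1,\dots,S_l)$ of subsets of $E$ is determined by the numbers, for $u\in V$ and $J\subseteq\{1,\dots,l\}$, of elements of $W_u$ that lie in $S_j$ exactly for $j\in J$. Each of these $3t\cdot2^l$ numbers is between $0$ and $c$, so there are at most $(c+1)^{3t\cdot2^l}$ orbits.

\emph{Gates.} Let $\psi$ be an occurrence of a subformula in the scope of quantifiers binding $X_1,\dots,X_l$, in this order, and let $o$ be a $\Gamma$-orbit of $l$-tuples of subsets of $E$. For each such pair we create a gate $g(\psi,o)$ that computes the truth value of $\psi$ in $M_{\mathcal T}$ at any tuple of $o$.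
\begin{itemize}
\item For $\psi=\psi_1\wedge\psi_2$ or $\psi=\psi_1\vee\psi_2$, take the AND or the OR of $g(\psi_1,o)$ and $g(\psi_2,o)$.
\item For $\psi=\exists X_{l+1}\,\psi'$, take the OR of all $g(\psi',o')$, where $o'$ runs over the orbits of $(l+1)$-tuples that project onto $o$ when the last entry is dropped. To see that this is correct, let $\bar S\in o$. If $\psi'(\bar S,S')$ holds, then the orbit of $(\bar S,S')$ is one of the $o'$. Conversely, if $o'$ projects onto $o$, then some element of $\Gamma$ moves a member of $o'$ to a tuple of the form $(\bar S,S')$; so if $g(\psi',o')=1$, then $\psi'(\bar S,S')$ holds. For $\forall X_{l+1}\,\psi'$ take the AND of the same gates; the argument is the same with ``fails'' in place of ``holds''.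
\item Let $\psi$ be an atomic formula or its negation, and fix $\bar S\in o$. The truth value is determined by $|E|$ and by the cardinalities and ranks of at most $2^{2^k}$ sets $Z$, the Boolean combinations of the arguments. The cardinalities do not depend on $\mathcal T$. By \eqref{eq:rank}, the rank of $Z$ depends on $\mathcal T$ only if $Z=F_T$ for some $T\in\mathcal U$, and then only through $x_T$. So the truth value is a Boolean function of at most $2^{2^k}$ of the variables. Its disjunctive normal form is a circuit of depth at most $2$ with at most $s=2^{2^{2^k}}+1$ gates.
\end{itemize}
The output is $g(\varphi,o)$, where $o$ is the orbit of the empty tuple.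

\emph{Size.} The depth is at most the height of $\varphi$ as a formula tree plus $2$, and the number of gates is at most $L\,s\,(c+1)^{3t\cdot2^q}$. For $t\ge3$ we have $N\ge27$ by \eqref{eq:params}, hence $c+1\le\frac N6+2\le N\le2^{3t}$. So the number of gates is at most $L\,s\,2^{9\cdot2^q t^2}$, where $L$, $s$ and $q$ depend only on $\varphi$.
\end{proof}

A rank predicate may be of any complexity, even undecidable. This does not matter, since we only need a circuit to exist for each $t$, and the circuits for different $t$ need not be related.

\section{Counting is impossible}\label{sec:parity}

By \eqref{eq:params}, $t\le\log_3N$, so the circuits of Proposition~\ref{prop:circuit} have size $2^{O(\log^2N)}$. We compare this with the following theorem of H{\aa}stad \cite{Hastad}; a weaker form with the same consequence is due to Yao \cite{Yao}.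

\begin{theorem}[H{\aa}stad]\label{thm:hastad}
For every $d$ there are $\varepsilon>0$ and $n_0$ such that, for $n\ge n_0$, every circuit of depth at most $d$ with unbounded fan-in AND and OR gates, whose inputs are literals and constants, and which computes the parity of $n$ variables, has at least $2^{n^{\varepsilon}}$ gates.
\end{theorem}

\begin{proposition}\label{prop:finitely}
Let $\varphi$ be an extended MSO sentence. There are only finitely many $t\ge3$ such that, for all $\mathcal T\subseteq\mathcal U$, $M_{\mathcal T}\models\varphi$ if and only if $M_{\mathcal T}$ is transversal.
\end{proposition}

\begin{proof}
Let $t$ have the stated property, and let $D,K$ be as in Proposition~\ref{prop:circuit}. By Propositions~\ref{prop:threshold} and~\ref{prop:circuit} there is a circuit of depth at most $D$ and size $S\le2^{Kt^2}$ that computes the truth value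
\[
\Bigl[\,\sum_{T\in\mathcal U}x_T\le r\,\Bigr].
\]
The threshold $r$ is fixed, but it lies in the middle of the range. By fixing most of the variables we obtain every threshold on a quarter of them, and then parity. In detail, let $p=\lfloor N/4\rfloor$ and $0\le j\le p$. Keep $p$ variables $y_1,\dots,y_p$ free, set $r-j$ of the others to $1$, and set the rest to $0$. This is possible: $r-j\ge\frac N2-\frac N4\ge0$, and $p+(r-j)\le\frac N4+\frac N2+t\le N$ because $4t\le3^t\le N$ for $t\ge3$. The resulting circuit computes $[\,|y|\le j\,]$, where $|y|=y_1+\dots+y_p$, with depth at most $D$ and size at most $S$. Exchanging AND with OR and negating all literals and constants gives a circuit of the same depth and size for the negation. Therefore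
\[
\mathrm{Parity}(y)=\bigvee_{\substack{j\text{ odd}\\ 1\le j\le p}}\Bigl([\,|y|\le j\,]\wedge\neg[\,|y|\le j-1\,]\Bigr)
\]
has a circuit of depth at most $D+2$ and size at most $2(p+1)S+p+2\le2^{K't^2}$, where $K'$ does not depend on $t$; here we used $p\le N\le2^{3t}$.

Since $p+1\ge N/4\ge3^t/4$, we have $t\le\log_3\bigl(4(p+1)\bigr)$. If infinitely many $t$ had the stated property, then for arbitrarily large $p$ the parity of $p$ variables would have circuits of depth at most $D+2$ and size $2^{O(\log^2p)}$, with $D$ and the implied constant independent of $p$. For the $\varepsilon$ that Theorem~\ref{thm:hastad} gives for $d=D+2$, this is less than $2^{p^{\varepsilon}}$ once $p$ is large enough, a contradiction.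
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} and of the first part of Theorem~\ref{thm:B}]
All $M_{\mathcal T}$ are sparse paving by Lemma~\ref{lem:MT}. If an MSO or extended MSO sentence $\varphi$ decided transversality on all sparse paving matroids, then every $t\ge3$ would have the property in Proposition~\ref{prop:finitely}, a contradiction. In particular, no such sentence is true on exactly the transversal matroids.
\end{proof}

\begin{proof}[Proof of the second part of Theorem~\ref{thm:B}]
Both logics are closed under duality. Given an extended MSO sentence $\varphi$, form $\varphi^*$ as follows. Replace $\mathrm{indep}(X)$ by ``some maximal independent set is disjoint from $X$'', which says that $X$ is independent in $M^*$. Replace every other rank predicate $P$ by the predicate that expresses $P$ for $M^*$ in terms of $M$ by means of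
\[
r^*(Z)=|Z|+r(E-Z)-r(E).
\]
This is again a rank predicate, because $E$ and the complement $E-Z$ of a Boolean combination $Z$ are Boolean combinations. Then $M\models\varphi^*$ if and only if $M^*\models\varphi$.

The dual of a sparse paving matroid is sparse paving. Indeed, complements of bases are the bases of $M^*$. Moreover, complements of circuits of $M$ are the hyperplanes of $M^*$, and complements of hyperplanes of $M$ are the circuits of $M^*$, so complements of circuit-hyperplanes are circuit-hyperplanes. By the theorem of Ingleton and Piff \cite{IngletonPiff}, $M^*$ is a strict gammoid if and only if $M$ is transversal. So if $\varphi$ decided the strict gammoids among all matroids, or among the sparse paving ones, then $\varphi^*$ would decide transversality in the same class, and this was just excluded.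
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Consider MSO with the given finitely many predicates, and call two formulas equivalent if they agree on all matroids and all values of their free variables. Up to equivalence there are only finitely many sentences of quantifier rank at most $q$. More generally, this holds for formulas with free variables in a given finite set, by induction on $q$: such a formula is a Boolean combination of atomic formulas and of formulas consisting of one quantifier followed by a formula of quantifier rank at most $q-1$ with at most one more free variable, and bound variables may be renamed. Let $\Sigma$ be a finite set of representatives of the sentences, in a fixed order. For a matroid $M$ let $\theta_M$ be the conjunction of all $\sigma\in\Sigma$ that are true in $M$ and all $\neg\sigma$ with $\sigma\in\Sigma$ false in $M$. Then $M'\models\theta_M$ if and only if $M$ and $M'$ satisfy the same sentences of quantifier rank at most $q$. For $t\ge3$ let $\Phi_t$ be the disjunction of the different sentences among the $\theta_{M_{\mathcal T}}$ with $\mathcal T\subseteq\mathcal U$ and $M_{\mathcal T}$ transversal, in a fixed order.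

Call $t$ \emph{bad} if no transversal $M_{\mathcal T}$ and non-transversal $M_{\mathcal T'}$ with this same $t$ satisfy the same sentences of quantifier rank at most $q$. If $t$ is bad, then for all $\mathcal T\subseteq\mathcal U$ we have $M_{\mathcal T}\models\Phi_t$ if and only if $M_{\mathcal T}$ is transversal. There are only finitely many sentences $\theta_M$, hence only finitely many different sentences $\Phi_t$. If infinitely many $t$ were bad, a single sentence would equal $\Phi_t$ for infinitely many bad $t$, contradicting Proposition~\ref{prop:finitely}. So some $t\ge3$ (in fact, all but finitely many) is not bad, and it yields a pair as required, on the common ground set $E$ and of common rank $r$.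
\end{proof}

\section{Boundedly many distinct sets}\label{sec:positive}

We now prove Theorem~\ref{thm:D}. A sentence can name $m$ sets, but it cannot name their multiplicities, which are unbounded. The way out is to describe, for each basis $B$, not a matching but only the induced partition of $B$: which elements are matched to copies of which set. If the sets of a presentation with $r$ members are enlarged as far as possible, their complements are cyclic flats, and the multiplicities can be recovered from the ranks of these flats.

The following notions are MSO-expressible. A \emph{basis} of a set $X$ is a maximal independent subset of $X$. The set $X$ is a \emph{flat} if, for some basis $Z$ of $X$, the set $Z+e$ is independent for every $e\notin X$. It is \emph{cyclic} if each of its elements lies in a circuit contained in $X$. Finally, $T$ is a \emph{basis of $M/X$} if $T\cap X=\emptyset$ and $Z\cup T$ is a basis of $M$ for some basis $Z$ of $X$; then $|T|=r-r(X)$. For $m'\ge0$ let $\tau_{m'}$ be the following sentence: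
\begin{quote}
There are distinct cyclic flats $G_1,\dots,G_{m'}$ such that for every basis $B$ of $M$ there is a partition $B=B_1\cup\dots\cup B_{m'}$, with parts possibly empty, such that for every cyclic flat $X$ the set $\bigcup_{i:\,G_i\supseteq X}B_i$ is a basis of $M/X$.
\end{quote}
Since $m'$ is fixed, this is an MSO sentence; the last union consists of the elements $e$ with $\bigvee_{i}(e\in B_i\wedge X\subseteq G_i)$. For $m'=0$ it says that $\emptyset$ is the only basis, so that $M$ has rank $0$, and the condition on cyclic flats then holds trivially.

\begin{proposition}\label{prop:tau}
The sentence $\tau_0\vee\dots\vee\tau_m$ is true on $M$ if and only if $M$ has a transversal presentation with at most $m$ distinct sets.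
\end{proposition}

\begin{proof}[Proof that the sentence implies a presentation]
Let $\tau_{m'}$ hold with $m'\le m$. For every basis $B$ with a partition as in $\tau_{m'}$ and every cyclic flat $X$,
\begin{equation}\label{eq:di}
\sum_{i:\,G_i\supseteq X}|B_i|=r-r(X).
\end{equation}
For $X=G_j$ this reads
\[
|B_j|=r-r(G_j)-\sum_{i:\,G_i\supsetneq G_j}|B_i| ,
\]
because the $G_i$ are distinct. Proceeding from larger to smaller flats, we see that the numbers $d_i=|B_i|$ do not depend on $B$ or on the chosen partition. Also $\sum_id_i=|B|=r$. Let $\mathcal A$ consist of $d_i$ copies of $E-G_i$ for each $i$, so that $\mathcal A$ has $r$ members, at most $m'$ of them distinct. We show that $\mathcal A$ presents $M$.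

\emph{Independent sets are partial transversals.} Let $B$ be a basis. Taking $X=G_i$ in $\tau_{m'}$, we find that $B_i$ is contained in a basis of $M/G_i$, so $B_i\cap G_i=\emptyset$. Hence the $d_i$ elements of $B_i$ can be matched to the $d_i$ copies of $E-G_i$, for every $i$, and $B$ is a transversal of $\mathcal A$.

\emph{Partial transversals are independent.} It suffices that no circuit $C$ is a partial transversal. Let $X=\mathrm{cl}(C)$. It is a flat, and it is cyclic because each $e\in X-C$ lies in a circuit contained in $C+e$. Since $G_i$ is a flat, $C\subseteq G_i$ if and only if $X\subseteq G_i$. So by \eqref{eq:di}, $C$ is disjoint from exactly $r-r(X)$ members of $\mathcal A$. Hence it meets only $r(X)=|C|-1$ of them, and it is not a partial transversal.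
\end{proof}

\begin{proof}[Proof that a presentation implies the sentence]
Let $M$ have a presentation with at most $m$ distinct sets. By Lemma~\ref{lem:rsets} we may assume that it has exactly $r$ members $A_1,\dots,A_r$.

\emph{Enlarging the presentation.} Suppose that $e\notin A_i$ is a coloop of $M\setminus A_i=M|(E-A_i)$. We claim that replacing $A_i$ by $A_i+e$ does not change the matroid. Independent sets remain partial transversals. If the claim fails, then some dependent set, and hence some circuit $C$ of $M$, becomes a partial transversal, so $C$ meets at least $|C|$ of the new sets. By Lemma~\ref{lem:cyclic} it meets exactly $|C|-1$ of the old ones. The only set that changed is the $i$-th one, and it changed by $e$, so $C\cap A_i=\emptyset$ and $e\in C$. Then $e$ lies in a circuit of $M\setminus A_i$, although it is a coloop there, a contradiction.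

As the matroid is unchanged, the same step can be performed in turn for all other copies of the set $A_i$. In this way the number of distinct sets does not increase. Repeat until no step applies; this terminates because $\sum_i|A_i|$ grows and is at most $r|E|$.

Now every set $G=E-A_i$ is cyclic, since $M|G$ has no coloop. It is also a flat: if $f\in A_i$, then a basis of $G$ is matched to members other than the $i$-th, as $G\cap A_i=\emptyset$, and $f$ can in addition be matched to $A_i$, so $f\notin\mathrm{cl}(G)$.

\emph{Verifying $\tau_{m'}$.} Let $G_1,\dots,G_{m'}$, with $m'\le m$, be the distinct complements of the sets of the enlarged presentation. Given a basis $B$, match it onto the $r$ sets, and let $B_i$ consist of the elements matched to copies of $E-G_i$. Let $X$ be a cyclic flat and $T=\bigcup_{i:\,G_i\supseteq X}B_i$. The sets $E-G_i$ with $G_i\supseteq X$ are those disjoint from $X$. So $T$ is matched onto all members disjoint from $X$, and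
\[
|T|=r-|N(X)|=r-r(X)
\]
by Lemma~\ref{lem:cyclic}. Each element of $T$ lies in a set disjoint from $X$, so $T\cap X=\emptyset$. Let $Z$ be a basis of $X$. It can be matched into the members meeting $X$, and $T$ is matched to the other members. So $Z\cup T$ is a partial transversal with $r(X)+r-r(X)=r$ elements, that is, a basis of $M$. Hence $T$ is a basis of $M/X$, and $\tau_{m'}$ holds.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
The first statement is Proposition~\ref{prop:tau}. For the second, a transversal matroid of rank at most $m$ has a presentation with at most $m$ sets by Lemma~\ref{lem:rsets}. So $\tau_0\vee\dots\vee\tau_m$ together with ``no $m+1$ distinct elements form an independent set'' defines the transversal matroids of rank at most $m$.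
\end{proof}

\begin{thebibliography}{9}

\bibitem{MSOprops}
\emph{On Matroid Properties Definable in the MSO Logic},
\texttt{http://www.fi.muni.cz/\allowbreak\%257Ehlineny/\allowbreak papers/\allowbreak msmalg-mfcs.pdf}.

\bibitem{Hastad}
H{\aa}stad,
\emph{Almost optimal lower bounds for small depth circuits},
STOC 1986.

\bibitem{IngletonPiff}
Ingleton and Piff, 1973.

\bibitem{Yao}
Yao, FOCS 1985.

\end{thebibliography}
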